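# Global Mumford–Shah minimizers whose crack lies in a plane

## 1. A horizontal translation with logarithmic cut-off

Write points of $\mathbb R^3$ as $x=(x',z)\in\mathbb R^2\times\mathbb R$. Fix $R>1$ and put
$$\varphi_R(x)=\min\Big\{1,\ \max\Big\{0,\ 2-\frac{2\log|x|}{\log R}\Big\}\Big\}.\tag{1}$$
This function equals $1$ for $|x|\le\sqrt R$ and $0$ for $|x|\ge R$. In between, $|\nabla\varphi_R|=\frac{2}{|x|\log R}$, so $\varphi_R$ is Lipschitz with constant $\frac{2}{\sqrt R\log R}$. For a horizontal unit vector $e$ and $t\in\mathbb R$, the object on which everything turns is the map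
$$\Phi_t(x)=x+t\,\varphi_R(x)\,e .\tag{2}$$
It is the translation by $te$ on the ball of radius $\sqrt R$, and the identity outside the ball of radius $R$.

Let $P=\{z=0\}$ and $H=\{z>0\}$. Let $B_R\subset\mathbb R^3$ and $D_R\subset\mathbb R^2$ be the closed ball and the closed disc of radius $R$ centered at $0$, and $B_R^+=B_R\cap H$. We write $|\cdot|$ for Lebesgue measure on $\mathbb R^2$, identified with $\mathcal H^2$ on $P$, where $\mathcal H^2$ is two-dimensional Hausdorff measure. $W^{1,2}_{loc}(\overline H)$ is the set of functions lying in $W^{1,2}(B_R^+)$ for all $R$; they have traces in $L^2_{loc}(\mathbb R^2)$. For $f\in C(\overline H)\cap W^{1,2}_{loc}(\overline H)$ let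
$$J_R(f)=2\int_{B_R^+}|\nabla f|^2\,dx+\big|\{x'\in D_R:\ f(x',0)\ne0\}\big| .\tag{3}$$

**What the map is for.** Suppose $f$ minimizes $J_R$ for every $R$ among functions that agree with $f$ off $B_R$. Then $f\circ\Phi_t^{-1}$ is an admissible rival which, on a huge ball, is a translate of $f$. We shall see that its excess energy tends to $0$ as $R\to\infty$. On the other hand, if $f$ and its translate cross somewhere in $H$, then their maximum has a kink, and smoothing the kink saves a fixed amount of energy. The two facts are incompatible, so $f$ and its translates are ordered. This forces $f$ to depend on only one horizontal variable. The function $f$ will be one half of a Mumford–Shah minimizer, and the set $\{f(\cdot,0)\ne0\}$ will be its crack.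

Here is the computation, first for a general cut-off.

**Domain variation formula.** Let $\varphi$ be Lipschitz, vanishing off $B_R$, with $|t|\operatorname{Lip}(\varphi)\le\frac12$, let $\Phi_t(x)=x+t\varphi(x)e$ and $f_t=f\circ\Phi_t^{-1}$. Write $\partial_e$ for the derivative in direction $e$. Then $f_t\in C(\overline H)\cap W^{1,2}_{loc}(\overline H)$, $f_t=f$ on $\overline H\setminus B_R$, and
$$J_R(f_t)=2\int_{B_R^+}\Big[|\nabla f|^2(1+t\,\partial_e\varphi)-2t\,\partial_ef\,\nabla f\cdot\nabla\varphi+\frac{t^2(\partial_ef)^2|\nabla\varphi|^2}{1+t\,\partial_e\varphi}\Big]dx+\int_{\{f(\cdot,0)\ne0\}\cap D_R}(1+t\,\partial_e\varphi)\,dx'.\tag{4}$$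

*Proof.* Since $t\varphi$ has Lipschitz constant at most $\frac12$, $|\Phi_t(x)-\Phi_t(y)|\ge\frac12|x-y|$. For each $y$ the equation $x=y-t\varphi(x)e$ has a solution by the contraction principle, so $\Phi_t$ is a bi-Lipschitz homeomorphism of $\mathbb R^3$. It does not change the coordinate $z$, so it maps each horizontal plane onto itself. It is the identity off $B_R$, so it maps $B_R$, $B_R^+$, $D_R$ onto themselves. This gives the first claims about $f_t$.

Next, $D\Phi_t=I+t\,e\otimes\nabla\varphi$ has determinant $1+t\,\partial_e\varphi\ge\frac12$, and the restriction of $\Phi_t$ to $P$ has Jacobian $1+t\,\partial_e\varphi$ as well. Differentiating $f_t\circ\Phi_t=f$ gives $\nabla f=(I+t\,\nabla\varphi\otimes e)\,(\nabla f_t)\circ\Phi_t$. The solution is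
$$(\nabla f_t)\circ\Phi_t=\nabla f-\frac{t\,\partial_ef}{1+t\,\partial_e\varphi}\nabla\varphi .$$
Indeed, applying $I+t\,\nabla\varphi\otimes e$ to the right side produces $\nabla f$ plus $t\,\partial_ef\,\nabla\varphi$ times $\frac{-1+(1+t\partial_e\varphi)-t\partial_e\varphi}{1+t\partial_e\varphi}=0$. Square, multiply by the determinant, and change variables; this is the volume term in (4). The set $\{f_t(\cdot,0)\neq0\}\cap D_R$ is the image under $\Phi_t$ of $\{f(\cdot,0)\ne0\}\cap D_R$, which gives the last term. $\square$

Add (4) for $t$ and for $-t$. The terms linear in $t$ cancel, and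
$$J_R(f_t)+J_R(f_{-t})-2J_R(f)=2t^2\int_{B_R^+}(\partial_ef)^2|\nabla\varphi|^2\Big[\frac1{1+t\partial_e\varphi}+\frac1{1-t\partial_e\varphi}\Big]dx\le8t^2\int_{B_R^+}|\nabla f|^2|\nabla\varphi|^2dx.\tag{5}$$

**The logarithm pays off.** Suppose that
$$\int_{B_r^+}|\nabla f|^2\,dx\le C_0r^2\qquad\text{for all }r>0,\tag{6}$$
and take $\varphi=\varphi_R$ with $4|t|\le\sqrt R\log R$, so that the smallness condition holds. Cover $\{\sqrt R<|x|<R\}$ by the dyadic shells $\{2^j\sqrt R\le|x|\le2^{j+1}\sqrt R\}$, $j=0,1,\dots$; at most $\frac{\log R}{2\log2}+1$ of them are needed. On one shell, $|x|^{-2}\le(2^j\sqrt R)^{-2}$ while the energy is at most $C_0(2^{j+1}\sqrt R)^2$. So each shell contributes at most $4C_0$ to $\int|\nabla f|^2|x|^{-2}$, and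
$$J_R(f_t)+J_R(f_{-t})-2J_R(f)\le\frac{32t^2}{(\log R)^2}\cdot4C_0\Big(\frac{\log R}{2\log2}+1\Big)\longrightarrow0\qquad(R\to\infty,\ t\text{ fixed}).\tag{7}$$

**Why not a plain cut-off.** The first cut-off one would write down is $\varphi=1$ on $B_R$, $\varphi=2-|x|/R$ on $B_{2R}\setminus B_R$, $\varphi=0$ elsewhere. Under (6) the right side of (5), on $B_{2R}$, is then only bounded, and it really does not go to zero. Let $x'=(s,y)$, let $(\rho,\theta)$ be polar coordinates in the $(s,z)$ plane, and let $f=\sqrt\rho\cos(\theta/2)$ on $H$. This function satisfies (6), because $|\nabla f|^2=\frac1{4\rho}$. With $e=e_s$ we have $\partial_sf=\frac12\rho^{-1/2}\cos(\theta/2)>0$ in $H$. The bracket in (5) equals $\frac{2}{1-t^2(\partial_e\varphi)^2}\ge2$, so the left side of (5) is at least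
$$4t^2\int_{\{R<|x|<2R\}\cap H}(\partial_sf)^2R^{-2}dx .$$
By scaling (volume $R^3$, $(\partial_sf)^2$ of order $R^{-1}$, factor $R^{-2}$) this is a positive constant independent of $R$. A gain that is fixed but possibly small cannot beat it. Energy growth $r^2$ is exactly the borderline at which the logarithm helps.

## 2. Mumford–Shah pairs, their competitors, and the results

Consider pairs $(u,K)$, where $K\subset\mathbb R^3$ is closed and $u\in W^{1,2}_{loc}(\mathbb R^3\setminus K)$. Think of $K$ as a crack: opening a crack costs its area, and in return $u$ may jump across it.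

**Definition (competitor).** Let $B$ be a closed ball. A pair $(v,L)$ is a (topological) competitor for $(u,K)$ in $B$ if

- $L$ is closed, $L\setminus B=K\setminus B$, $v\in W^{1,2}_{loc}(\mathbb R^3\setminus L)$, and $v=u$ on $\mathbb R^3\setminus(K\cup B)$;
- whenever $x,y\in\mathbb R^3\setminus(K\cup B)$ lie in different connected components of $\mathbb R^3\setminus K$, they also lie in different connected components of $\mathbb R^3\setminus L$.

**Definition (reduced global minimizer).** $(u,K)$ is a reduced global Mumford–Shah minimizer in $\mathbb R^3$ if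

- for every closed ball $B$, $\int_{B\setminus K}|\nabla u|^2\,dx+\mathcal H^2(K\cap B)<\infty$;
- for every closed ball $B$ and every competitor $(v,L)$ in $B$,
$$\int_{B\setminus K}|\nabla u|^2\,dx+\mathcal H^2(K\cap B)\le\int_{B\setminus L}|\nabla v|^2\,dx+\mathcal H^2(L\cap B);$$
- (reducedness) there is no closed set $K'\subsetneq K$ such that $u$ has an extension in $W^{1,2}_{loc}(\mathbb R^3\setminus K')$.

**What the topological condition does.** Let $K=P$, $u=c_\pm$ on $\pm H$, $\Delta=c_+-c_-\neq0$. Cut a hole: $L=P\setminus\operatorname{int}B_{r/2}$ and $v=\frac{c_++c_-}2+\frac\Delta2\operatorname{sgn}(z)\,\eta$, with $\eta(x)=\min\{1,\frac2r\operatorname{dist}(x,D_{r/2}\times\{0\})\}$. Then $v=u$ off $B_r$, and the traces of $v$ from the two sides agree on the hole. The energy of $v$ in $B_r$ is at most $\frac{\Delta^2}4\cdot\frac4{r^2}\cdot\frac{4\pi r^3}3=\frac{4\pi\Delta^2r}{3}$, while the area saved is $\frac{\pi r^2}4$. For $r>\frac{16}3\Delta^2$ the hole wins. But $(v,L)$ is not a competitor, since it joins the two sides of $P$. If, on the other hand, $K$ is a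 closed subset of $P$ different from $P$, then
$$\mathbb R^3\setminus K=H\cup(-H)\cup\big(P\setminus K\big)$$
is connected (a short vertical segment through a point of $P\setminus K$ joins $H$ to $-H$), so **the topological condition is vacuous**.

**What reducedness does.** If $u$ is smooth near a point $q\notin K_0$, then the pair $(u,K_0\cup\{q\})$ has the same energy as $(u,K_0)$ in every ball. It is not reduced, since $u$ extends across $q$.

The question, asked by Guy David, is the following. Let $(u,K)$ be a global Mumford–Shah minimizer in $\mathbb R^3$, reduced and with $K\ne\emptyset$, and let $K$ be contained in a plane. Must $K$ be the whole plane or a half-plane? A partial result of Lemenant says that if $K$ lies in a closed half-plane and meets its edge, then $K$ is that half-plane; we do not use it. The answer to the question is yes.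

**Theorem 1.** Let $(u,K)$ be a reduced global Mumford–Shah minimizer in $\mathbb R^3$ with $\emptyset\ne K\subset P$, $P$ a plane. Then $K=P$ or $K$ is a closed half-plane of $P$.

**Theorem 2.** Under the same hypotheses, exactly one of the following holds.

- (i) $K=P$, and $u$ is constant on each side of $P$, with two different constants.
- (ii) In suitable orthonormal coordinates $(s,y,z)$, with $s=\rho\cos\theta$, $z=\rho\sin\theta$, $\theta\in(0,2\pi)$, one has $K=\{z=0,\ s\ge0\}$ and $u=c\pm\sqrt{2\rho/\pi}\,\cos(\theta/2)$ for some constant $c$.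

Conversely, every pair (i) is a reduced global minimizer, and the pairs (ii) satisfy the minimality inequality against every competitor $(v,L)$ in $B$ with $L\cap B$ $\mathcal H^2$-rectifiable (in particular whenever $L\subset P$).

**Complement (no reducedness).** If reducedness is dropped, then $K=P$, or $K=K_0\cup Z$ with $K_0$ empty or a closed half-plane and $\mathcal H^2(Z)=0$.

From now on $P=\{z=0\}$ and $K=E\times\{0\}$ with $E\subset\mathbb R^2$ closed. Two textbook facts will be used.

*Local integrability.* A $W^{1,2}_{loc}$ function on a bounded Lipschitz domain with square integrable gradient lies in $W^{1,2}$ of that domain. Since $\int_{B_R\setminus K}|\nabla u|^2<\infty$, the restriction of $u$ to $H$ is in $W^{1,2}_{loc}(\overline H)$, and likewise for $-H$.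

*Gluing fact.* Let $w_\pm\in W^{1,2}_{loc}(\overline{\pm H})$ and let $F\subset\mathbb R^2$ be closed. The function equal to $w_\pm$ on $\pm H$ is in $W^{1,2}_{loc}(\mathbb R^3\setminus(F\times\{0\}))$ if and only if the two traces agree a.e. on $\mathbb R^2\setminus F$. (Integrate by parts in each half-space; the only extra term is the integral over $P$ of the difference of the traces against the test function.)

## 3. Energy growth, and the case of the full plane

**Step 1. A universal energy bound.** The purpose is to obtain (6). For every closed ball $B$ of radius $r$, with any center,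
$$\int_{B\setminus K}|\nabla u|^2+\mathcal H^2(K\cap B)\le4\pi r^2.\tag{8}$$
Compare with $L=(K\setminus\operatorname{int}B)\cup\partial B$, $v=u$ outside $B$, $v=0$ in $\operatorname{int}B$. The set $L$ is closed and equals $K$ off $B$. A path avoiding $L$ and joining two points outside $B$ never meets $\partial B$, hence stays outside $B$, where $L=K$; so the topological condition holds for any $K$. The energy of $(v,L)$ in $B$ is $\mathcal H^2(\partial B)=4\pi r^2$.

**Step 2. The Euler–Lagrange equation.** The purpose is to record what variations of $u$ alone give. For $\varphi\in W^{1,2}(\mathbb R^3\setminus K)$ with bounded support, $(u+t\varphi,K)$ is a competitor in a large ball, so $2t\int\nabla u\cdot\nabla\varphi+t^2\int|\nabla\varphi|^2\ge0$ for all $t$. Hence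
$$\int_{\mathbb R^3\setminus K}\nabla u\cdot\nabla\varphi=0\qquad\text{for all }\varphi\in W^{1,2}(\mathbb R^3\setminus K)\text{ with bounded support.}\tag{9}$$

**Step 3. A Liouville argument.** The purpose is a remark used twice: *if $w$ is harmonic in $\mathbb R^3$ and $\int_{B_r}|\nabla w|^2\le Cr^2$ for all $r>0$, then $w$ is constant.* Each component of $\nabla w$ is harmonic, so by the mean value property and the Cauchy–Schwarz inequality
$$|\nabla w(x)|^2\le\frac1{|B_R|}\int_{B_{R+|x|}}|\nabla w|^2\le C'\,\frac{(R+|x|)^2}{R^3}\longrightarrow0 ,$$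
where $|B_R|$ is the volume of $B_R$.

**Step 4. Theorem 2 when $K=P$.** The purpose is to settle alternative (i) completely. Let $(u,P)$ be a reduced global minimizer. In (9) take $\varphi\in C_c^\infty(\mathbb R^3)$ on $H$ and $0$ on $-H$. We get $\int_H\nabla u\cdot\nabla\varphi=0$ for every $\varphi\in C_c^\infty(\mathbb R^3)$. Let $w$ be the even reflection of $u|_H$, which is in $W^{1,2}_{loc}(\mathbb R^3)$ by the gluing fact. For $\psi\in C_c^\infty(\mathbb R^3)$ we have $\int\nabla w\cdot\nabla\psi=\int_H\nabla u\cdot\nabla(\psi+\psi(x',-z))=0$. So $w$ is harmonic in $\mathbb R^3$, and (8) with Step 3 makes it constant. The same holds on $-H$. The two constants differ, since otherwise $u$ would extend to $W^{1,2}_{loc}(\mathbb R^3)$, contradicting reducedness with $K'=\emptyset$.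

Conversely, let $u=c_\pm$ on $\pm H$ with $c_+\neq c_-$ and $K=P$. The energy in every ball is finite. Let $(v,L)$ be a competitor in $B$, and let $q\in P\cap B$. The line through $q$ orthogonal to $P$ contains points outside $B$ in both $H$ and $-H$. These lie in different components of $\mathbb R^3\setminus P$, hence of $\mathbb R^3\setminus L$, so the line meets $L$. A point of $L$ on the line but off $B$ would be in $P$, hence would be $q\in B$, which is absurd. So the line meets $L\cap B$. Thus the orthogonal projection of $L\cap B$ to $P$ covers $P\cap B$. Projection is $1$-Lipschitz, so $\mathcal H^2(L\cap B)\ge\mathcal H^2(P\cap B)$, and this is the minimality inequality. The pair is reduced: if $K'\subsetneq P$ is closed, the traces $c_+\ne c_-$ disagree on the nonempty relatively open set $P\setminus K'$, so by the gluing fact no extension exists. $\square$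

**From here until the end of Section 9 we assume that $(u,K)$ is a reduced global minimizer with $\emptyset\ne K\subset P$ and $K\ne P$.** Then the topological condition is vacuous. Also, $u$ cannot be constant, since it would extend to $\mathbb R^3$ and reducedness would give $K=\emptyset$.

## 4. From the crack to a scalar problem on the half-space

**Step 5. $u$ is odd in $z$, up to a constant.** The purpose is to replace two half-spaces by one. Let $u^{ev}(x',z)=\frac12(u(x',z)+u(x',-z))$. Its traces from the two sides coincide, so $u^{ev}\in W^{1,2}_{loc}(\mathbb R^3)$ by the gluing fact with $F=\emptyset$. For $\varphi\in C_c^\infty(\mathbb R^3)$ with even part $\varphi^{ev}$, symmetry and (9) give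
$$\int\nabla u^{ev}\cdot\nabla\varphi=\int\nabla u^{ev}\cdot\nabla\varphi^{ev}=\int\nabla u\cdot\nabla\varphi^{ev}=0 .$$
So $u^{ev}$ is harmonic in $\mathbb R^3$. Since $\int_{B_r}|\nabla u^{ev}|^2\le\int_{B_r\setminus K}|\nabla u|^2\le4\pi r^2$, it is constant by Step 3. Subtracting this constant affects nothing, so we may and do assume that $u$ is odd in $z$.

**Step 6. Continuity up to $P$, and the crack as a support.** The purpose is to express $E$ through the boundary values of $u$. Let $\bar u$ be the even extension of $u|_H$. It is in $W^{1,2}_{loc}(\mathbb R^3)$, and $|\nabla\bar u|=|\nabla u|$ a.e. because $u$ is odd. By (8) and Cauchy–Schwarz, $\int_B|\nabla\bar u|\le Cr^{5/2}$ for all balls $B$ of radius $r$. Here $\frac52=3-1+\frac12$, so Morrey's theorem (Gilbarg–Trudinger, Thm 7.19) shows that $\bar u$ is locally $C^{0,1/2}$; more precisely, its oscillation on a ball of radius $r$ is at most $Cr^{1/2}$. So $u|_H$ extends continuously to $\overline H$, and from now on $u$ on $\overline H$ denotes this extension. Put $g=u(\cdot,0)$, a continuous function on $\mathbb R^2$.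

The traces of $u$ on $P$ from above and below are $g$ and $-g$. They agree a.e. off $E$ by the gluing fact. Since $\mathbb R^2\setminus E$ is open and $g$ is continuous,
$$g=0\quad\text{on }\mathbb R^2\setminus E.\tag{10}$$
The set $E'=\overline{\{g\ne0\}}\subset E$ is closed, and by the gluing fact $u$ extends to $W^{1,2}_{loc}(\mathbb R^3\setminus(E'\times\{0\}))$. By reducedness,
$$E=\overline{\{g\ne0\}}.\tag{11}$$
Finally, let $\varphi\in W^{1,2}(H)$ have bounded support and trace $0$ a.e. off $E$. Its odd extension is in $W^{1,2}(\mathbb R^3\setminus K)$, and (9) gives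
$$\int_H\nabla u\cdot\nabla\varphi=0.\tag{12}$$
In particular $u$ is harmonic in $H$.

**A case done by hand: bounded cracks.** Suppose $E$ is bounded. Then $g$ is continuous with compact support. Let $v$ be its Poisson integral on $H$, which is bounded. Then $u-v$ is harmonic in $H$ and vanishes on $P$, and its odd reflection is harmonic in $\mathbb R^3$ with growth $O(1+|x|^{1/2})$. By Liouville's theorem it is constant, hence $0$. So $|u(x)|=|v(x)|\le C|x|^{-2}$ for large $|x|$, from the Poisson kernel $\frac{z}{2\pi|x-y'|^3}$. Take in (12) $\varphi=\chi^2u$, where $\chi=1$ on $B_R$, $\chi=0$ off $B_{2R}$, $|\nabla\chi|\le1/R$; its trace vanishes off $E$. Then $\int_H\chi^2|\nabla u|^2=-2\int_H\chi u\nabla u\cdot\nabla\chi$, so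
$$\int_H\chi^2|\nabla u|^2\le4\int_Hu^2|\nabla\chi|^2\le CR^{-2}R^{-4}R^3\to0 .$$
So $u$ is constant on $H$, and the constant is $0$ since $g=0$ off $E$. By (11), $E=\emptyset$, a contradiction. For unbounded $E$ the function $u$ need not decay, and this argument gives nothing.

**Step 7. Minimality in terms of traces.** The purpose is to forget $K$ and to keep only a functional of a continuous function on $\overline H$. Let $\mathcal A_R$ be the set of $v\in C(\overline H)\cap W^{1,2}_{loc}(\overline H)$ with $v=u$ on $\overline H\setminus B_R$, and let $J_R$ be as in (3).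

**Lemma.** $|E\setminus\{g\neq0\}|=0$, and $J_R(u)\le J_R(v)$ for all $R>0$ and all $v\in\mathcal A_R$.

*Proof.* We would like to use the odd extension of $v$ with the crack $\{v(\cdot,0)\ne0\}$. This set is not closed, and its closure may be much larger in area. So we first push small values of $v$ to zero. Let $R'>R$, let $\chi\in C_c^\infty(\operatorname{int}B_{R'})$ with $0\le\chi\le1$ and $\chi=1$ on $B_R$. For $\epsilon>0$ put
$$w=(v-\epsilon\chi)^+-(v+\epsilon\chi)^-=\operatorname{sgn}(v)\,(|v|-\epsilon\chi)^+\quad\text{on }\overline H,$$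
$$L=\{x'\in D_R:\ |v(x',0)|\ge\epsilon\}\cup(E\setminus\operatorname{int}D_R).$$
The set $L$ is closed. If $x'\notin L$ and $|x'|\le R$, then $|v(x',0)|<\epsilon=\epsilon\chi(x',0)$, so $w(x',0)=0$. If $x'\notin L$ and $|x'|>R$, then $x'\notin E$, so $v(x',0)=g(x')=0$ by (10), and $w(x',0)=0$. So $w$ has trace zero off $L$, and its odd extension is in $W^{1,2}_{loc}(\mathbb R^3\setminus(L\times\{0\}))$. It equals $u$ off $B_{R'}$, where $\chi=0$ and $v=u$, because $u$ is odd. Moreover $L$ and $E$ coincide off $D_{R'}$. Since the topological condition is vacuous, this is a competitor in $B_{R'}$. Circles have zero area, so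
$$2\int_{B_{R'}^+}|\nabla u|^2+|E\cap D_{R'}|\le2\int_{B_{R'}^+}|\nabla w|^2+|\{v(\cdot,0)\ne0\}\cap D_R|+|E\cap(D_{R'}\setminus D_R)| .$$
A.e. $|\nabla w|\le|\nabla v|+\epsilon|\nabla\chi|$. Let $\epsilon\to0$ and cancel the finite contributions outside $B_R$, where $v=u$:
$$2\int_{B_R^+}|\nabla u|^2+|E\cap D_R|\le2\int_{B_R^+}|\nabla v|^2+|\{v(\cdot,0)\ne0\}\cap D_R| .\tag{13}$$
Taking $v=u$ gives $|E\cap D_R|\le|\{g\ne0\}\cap D_R|$. As $\{g\ne0\}\subset E$ by (10), the first claim follows. Then the left side of (13) is $J_R(u)$, and (13) is the second claim. $\square$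

## 5. A strip-shaped gap passes the first-order tests

The natural next attempt is to use first variations: harmonicity, boundary conditions, growth, and the vanishing of $\frac{d}{dt}J_R(u_t)$ at $t=0$ in (4). These do not suffice, as the following example shows. We need one computation, which will be used again in Section 9.

**Pole formula.** Let $\Omega=\{\operatorname{Im}\zeta>0\}$, $\zeta=s+iz$, $s_0\in\mathbb R$ and $Q=\frac1{\zeta-s_0}$. For $\phi\in C_c^\infty(\mathbb R^2)$,
$$-\int_\Omega\big(\operatorname{Re}Q\;\phi_s-\operatorname{Im}Q\;\phi_z\big)\,ds\,dz=\pi\,\phi(s_0,0).\tag{14}$$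
With polar coordinates $(r,\alpha)$ at $s_0$, $Q=\frac{(s-s_0)-iz}{r^2}$, so the bracket is $\frac{(s-s_0)\phi_s+z\phi_z}{r^2}=\frac{\partial_r\phi}{r}$. The integral is $-\int_0^\pi\int_0^\infty\partial_r\phi\,dr\,d\alpha=\pi\phi(s_0,0)$.

**First variation in two variables.** Let $f=U(s,z)$ not depend on $y$, with $U$ harmonic in $\Omega$, and put $G=(U_s-iU_z)^2$, so that $\operatorname{Re}G=U_s^2-U_z^2$ and $\operatorname{Im}G=-2U_sU_z$. With $e=e_s$, $\varphi$ smooth with compact support in $\operatorname{int}B_R$, and $\phi(s,z)=\int\varphi\,dy$, (4) gives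
$$\frac{d}{dt}J_R(f_t)\Big|_{t=0}=2\int_\Omega\big(|\nabla U|^2\phi_s-2U_s\nabla U\cdot\nabla\phi\big)ds\,dz+\int_{\{U(\cdot,0)\ne0\}}\phi_s(s,0)\,ds,$$
$$|\nabla U|^2\phi_s-2U_s\nabla U\cdot\nabla\phi=-(U_s^2-U_z^2)\phi_s-2U_sU_z\phi_z=-\big[\operatorname{Re}G\,\phi_s-\operatorname{Im}G\,\phi_z\big].\tag{15}$$

**Example.** With principal roots put $q(\zeta)=\sqrt{\zeta-1}\sqrt{\zeta+1}$, continuous on $\overline\Omega$, and
$$W=\frac1{\sqrt\pi}\log|\zeta+q(\zeta)| .$$
Since $(\zeta+q)(\zeta-q)=1$, the argument of the logarithm never vanishes, and $W$ is continuous on $\overline\Omega$ and harmonic in $\Omega$. For $|s|\le1$, $|s+i\sqrt{1-s^2}|=1$, so $W(s,0)=0$. For $|s|>1$, $W(s,0)=\pi^{-1/2}\operatorname{arccosh}|s|\neq0$. So the crack is $E=\{|s|\ge1\}$, a plane with a strip removed. Since $\frac{d}{d\zeta}\log(\zeta+q)=\frac1q$, we have $W_s-iW_z=\pi^{-1/2}/q$. This is real for $|s|>1$, so $W_z=0$ there: the natural boundary condition on the crack holds. Moreover $|\nabla W|^2=\frac1{\pi|\zeta^2-1|}$ is bounded near $0$, locally integrable, and at most $\frac{4}{3\pi|\zeta|^2}$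 for $|\zeta|\ge2$. So $\int_{\Omega\cap\{|\zeta|<r\}}|\nabla W|^2\le Cr$ for all $r>0$, and $f(x)=W(s,z)$ satisfies (6). Finally,
$$G=\frac1{\pi(\zeta^2-1)}=\frac1{2\pi}\Big[\frac1{\zeta-1}-\frac1{\zeta+1}\Big],$$
and by (15) and (14) the first variation in the direction $e_s$ is
$$2\cdot\frac1{2\pi}\cdot\pi\,[\phi(1,0)-\phi(-1,0)]+[-\phi(1,0)+\phi(-1,0)]=0 .$$
In the direction $e_y$ we have $\partial_yf=0$, the remaining terms of the first variation are integrals of $\partial_y\varphi$ against functions independent of $y$, and they vanish too; a general horizontal direction is a linear combination. So every horizontal first variation vanishes.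

What is wrong with $W$ is visible on $P$: $W(\cdot,0)$ decreases on $s<-1$ and increases on $s>1$, so $W$ and its translates in $s$ cross. We now show that a minimizer never crosses its translates.

## 6. Horizontal translates of a minimizer are ordered

**Step 8. Translating costs nothing in the limit.** The purpose is to combine (7) with the Lemma. By (8), $u$ satisfies (6). Let $u_t=u\circ\Phi_t^{-1}$ with $\Phi_t$ as in (2). By Section 1, $u_{\pm t}\in\mathcal A_R$, and $J_R(u_{-t})\ge J_R(u)$ by the Lemma. So (7) gives, for fixed $t$,
$$J_R(u_t)\le J_R(u)+\epsilon_R,\qquad\epsilon_R\to0\quad(R\to\infty).\tag{16}$$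

**Step 9. Crossing would save a fixed amount.** The purpose is to prove the following.

**Claim.** For every $h\in\mathbb R^2$, the function $w_h(x)=u(x'+h,z)-u(x',z)$ satisfies $w_h\ge0$ on $H$ or $w_h\le0$ on $H$.

*Proof.* Suppose not. Then $h\ne0$; write $h=-te$ with $t=|h|>0$ and $e$ a horizontal unit vector. The open balls with center $(0,0,r)$ and radius $r$ are the sets $\{|x|^2<2rz\}$, which increase to $H$ as $r\to\infty$. One of them contains a point where $w_h>0$ and a point where $w_h<0$. Shrinking it slightly, we get a closed ball $Q\subset H$ whose interior contains both points.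

On $Q$ let $M=\max(u,u(\cdot-te))=u+w_h^+$. If $M$ were harmonic in $\operatorname{int}Q$, then $w_h^+\ge0$ would be harmonic there with an interior zero. By the minimum principle it would vanish identically, which is false. So $M$ is not harmonic. Let $\tilde M$ be continuous on $Q$, harmonic in $\operatorname{int}Q$, with $\tilde M=M$ on $\partial Q$. Since $M$ is Lipschitz on $Q$, Dirichlet's principle applies, and
$$\delta:=\int_Q|\nabla M|^2-\int_Q|\nabla\tilde M|^2>0 .$$
The number $\delta$ does not depend on $R$.

If $|x|\le\sqrt R-t$, then $|x-te|\le\sqrt R$, so $\varphi_R(x-te)=1$, $\Phi_t(x-te)=x$, and $u_t(x)=u(x-te)$. Take $R$ so large that $Q\subset B_{\sqrt R-t}$. Let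
$$M_R=\max(u,u_t),\qquad m_R=\min(u,u_t),$$
both in $\mathcal A_R$. On $Q$ we have $M_R=M$. Let $\tilde M_R$ be $M_R$ with its values on $Q$ replaced by $\tilde M$. Then $\tilde M_R\in\mathcal A_R$, its trace on $P$ is that of $M_R$, and $J_R(\tilde M_R)=J_R(M_R)-2\delta$.

A.e. in $H$, $|\nabla M_R|^2+|\nabla m_R|^2=|\nabla u|^2+|\nabla u_t|^2$. At each point of $P$ the unordered pairs $\{M_R,m_R\}$ and $\{u,u_t\}$ coincide, so they have the same number of nonzero entries. Integrating,
$$J_R(M_R)+J_R(m_R)=J_R(u)+J_R(u_t).$$
By the Lemma, applied to $\tilde M_R$ and to $m_R$, and by (16),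
$$2J_R(u)\le J_R(\tilde M_R)+J_R(m_R)=J_R(u)+J_R(u_t)-2\delta\le2J_R(u)+\epsilon_R-2\delta .$$
Hence $2\delta\le\epsilon_R$, which is false for $R$ large. $\square$

## 7. Ordered translates give a function of one horizontal variable

**Step 10. The set of increasing directions is a half-plane.** The purpose is to extract geometry from the Claim. Write $u(\cdot+h)$ for $u(x'+h,z)$ and let
$$A=\{h\in\mathbb R^2:\ u(\cdot+h)\ge u\text{ on }H\}.$$
Then $-A=\{h:u(\cdot+h)\le u\}$, and the Claim says $A\cup(-A)=\mathbb R^2$. $A$ is closed because $u$ is continuous, and $A+A\subset A$ because $u(\cdot+h+k)\ge u(\cdot+k)\ge u$.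

If $h\in A$ and $k\in\mathbb N$, then $h/k\in A$. Otherwise $h/k\in-A$, and translating $u(\cdot+h/k)\le u$ repeatedly,
$$u(\cdot+h)\le u(\cdot+\tfrac{k-1}kh)\le\dots\le u(\cdot+\tfrac hk)\le u\le u(\cdot+h).$$
All these functions are then equal, so $h/k\in A$, a contradiction. By sums, $A$ is stable under multiplication by positive rationals, and by closedness under multiplication by nonnegative reals. With $A+A\subset A$, $A$ is a closed convex cone.

If $A\ne\mathbb R^2$, separate $A$ from a point outside it: there are a unit vector $\nu$ and a real $\alpha$ with $h\cdot\nu\ge\alpha$ for all $h\in A$. Since $A$ is a cone, $h\cdot\nu<0$ is impossible for $h\in A$ (scale $h$ up). So $A\subset\{h\cdot\nu\ge0\}$. If $h\cdot\nu>0$, then $-h\notin A$, hence $h\in A$; by closedness $A=\{h\cdot\nu\ge0\}$. In all cases, $A\supset\{h\cdot\nu\ge0\}$ for some unit vector $\nu$.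

**Step 11. Shape of the crack.** The purpose is to list the possible $E$. If $\tau\perp\nu$, both $\tau$ and $-\tau$ are in $A$, so $u(\cdot+\tau)=u$. And $u$ is nondecreasing in the direction $\nu$. In coordinates $x'=(s,y)$ with $\nu=e_s$,
$$u=U(s,z),\quad U\text{ nondecreasing in }s,\qquad g=g(s)\text{ continuous and nondecreasing.}\tag{17}$$
So $I=\{s\in\mathbb R:g(s)=0\}$ is a closed interval. It has nonempty interior, since $\mathbb R^2\setminus E$ is a nonempty open set on which $g=0$ by (10). And $I\neq\mathbb R$, since $g\equiv0$ would give $E=\emptyset$ by (11). So $I$ is $[a,\infty)$, or $(-\infty,a]$, or $[a,b]$ with $a<b$. In the first two cases, (11) shows that $E$ is $\{s\le a\}$ or $\{s\ge a\}$, a closed half-plane. To prove Theorem 1 it remains to exclude $I=[a,b]$.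

## 8. Excluding the strip with the quadratic differential

Suppose $I=[a,b]$, so that $\{g\ne0\}=\{s<a\}\cup\{s>b\}\subset E$. Recall $\Omega=\{\operatorname{Im}\zeta>0\}$, $\zeta=s+iz$.

**Step 12. Planar energy growth.** The purpose is to convert (8) into two-dimensional growth. The set $\{|\zeta|<R,\ |y|<R\}$ is contained in $B_{2R}$ and $u$ does not depend on $y$, so (8) gives $2R\int_{\Omega\cap\{|\zeta|<R\}}|\nabla U|^2\le16\pi R^2$, that is,
$$\int_{\Omega\cap\{|\zeta|<R\}}|\nabla U|^2\,ds\,dz\le8\pi R\qquad(R>0).\tag{18}$$

**Step 13. A meromorphic function.** The purpose is to encode both boundary conditions in one function. $U$ is harmonic in $\Omega$, so $F=U_s-iU_z$ is holomorphic; let $G=F^2$, so $|G|=|\nabla U|^2$.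

On $(a,b)$, $U=0$ continuously, so $U$ extends harmonically by odd reflection. There $U_s=0$ and $G=-U_z^2\le0$.

Near a point of $\mathbb R\setminus[a,b]$ take $\phi(s,z)$ smooth, supported in a small disc around that point, and $\beta\in C_c^\infty(\mathbb R)$ with $\int\beta=1$. The function $\phi(s,z)\beta(y)$ has trace $0$ off $E$, so (12) applies. Since $u_y=0$, it gives $\int_\Omega\nabla U\cdot\nabla\phi=0$. Symmetrizing the test function as in Step 4, the even reflection of $U$ is weakly harmonic in that disc, hence harmonic. So $U_z=0$ and $G=U_s^2\ge0$ on $\mathbb R\setminus[a,b]$.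

Thus $G$ is continuous up to $\mathbb R\setminus\{a,b\}$ and real there. By Schwarz reflection, $G(\bar\zeta)=\overline{G(\zeta)}$, it extends holomorphically to $\mathbb C\setminus\{a,b\}$, and by (18) $\int_{|\zeta|<R}|G|\le16\pi R$.

**Step 14. The poles are simple.** The purpose is to bound $G$ at $a$ and $b$. Let $\zeta_0\in\{a,b\}$ and $r<b-a$. The Laurent coefficient $c_{-k}$ of $G$ at $\zeta_0$ satisfies $|c_{-k}|\le\frac1{2\pi}\sigma^{k-1}\int_{|\zeta-\zeta_0|=\sigma}|G|\,|d\zeta|$. Averaging over $\sigma\in(r/2,r)$,
$$|c_{-k}|\le\frac1\pi\,r^{k-2}\int_{|\zeta-\zeta_0|<r}|G|\longrightarrow0\qquad(r\to0)$$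
for $k\ge2$, since $G$ is integrable. So $p(\zeta)=(\zeta-a)(\zeta-b)G(\zeta)$ is entire.

**Step 15. $p$ is affine.** The purpose is to use the growth at infinity. Let $R\ge1$. Averaging Cauchy's formula for the $k$-th Taylor coefficient $p_k$ over radii in $(R,2R)$, and using $|p|\le CR^2|G|$ there,
$$|p_k|\le C\,R^{-k-1}\cdot R^{-1}\cdot R^2\int_{|\zeta|<2R}|G|\le C'\,R^{1-k}\longrightarrow0\qquad(R\to\infty)$$
for $k\ge2$. So $p(\zeta)=c\zeta+d$, and $c,d$ are real because $p$ is real on $\mathbb R$.

**Step 16. Signs.** The purpose is to remove $c$. On $\mathbb R\setminus[a,b]$ we have $(s-a)(s-b)>0$ and $G\ge0$. On $(a,b)$ we have $(s-a)(s-b)<0$ and $G\le0$. So $p\ge0$ on $\mathbb R$, which forces $c=0$ and $d\ge0$.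

**Step 17. Monotonicity.** The purpose is the final contradiction. If $d>0$, then in $\Omega$
$$F=\frac{\sigma\sqrt d}{\sqrt{\zeta-a}\,\sqrt{\zeta-b}},\qquad\sigma=\pm1,$$
with principal roots, and $\sigma$ is constant because $\Omega$ is connected. For $s>b$ the denominator is positive. For $s<a$ it is $(i\sqrt{a-s})(i\sqrt{b-s})<0$. So $U_s(s,0)=F$ has strictly opposite signs on $(-\infty,a)$ and $(b,\infty)$, contradicting that $U$ is nondecreasing in $s$. Hence $d=0$, $\nabla U=0$, and $U\equiv0$ because $U=0$ on $(a,b)$. Then $g\equiv0$, contradicting $I\ne\mathbb R$. This proves Theorem 1. $\blacksquare$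

**Both ingredients matter.** For $a=-1$, $b=1$, the function $W$ of Section 5 has the right growth but is not monotone. The function $\operatorname{Re}q(\zeta)$, $q=\sqrt{\zeta-1}\sqrt{\zeta+1}$, has the right monotonicity on the axis: it vanishes on $[-1,1]$, is $\sqrt{s^2-1}$ for $s>1$ and $-\sqrt{s^2-1}$ for $s<-1$. Its derivative $q'=\zeta/q$ is real for $|s|>1$, so the natural boundary condition holds. But $|q'|\to1$ at infinity, so its energy in $\{|\zeta|<R\}$ grows like $R^2$, against (18).

## 9. The profile at the edge and the constant $\sqrt{2/\pi}$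

By Sections 4–8, after subtracting a constant, a translation and possibly $s\mapsto-s$, we have $E=\{s\ge0\}$, $u=U(s,z)$ odd in $z$, $U(s,0)=0$ for $s\le0$ and $U(s,0)\ne0$ for $s>0$.

**Step 18. The profile.** The purpose is to find $U$ up to a factor. As in Steps 12 and 13, (18) holds, $G=(U_s-iU_z)^2$ extends holomorphically to $\mathbb C\setminus\{0\}$, $\int_{|\zeta|<R}|G|\le16\pi R$, $G\le0$ on $s<0$ and $G\ge0$ on $s>0$. As in Step 14 the pole at $0$ is at most simple, so $p=\zeta G$ is entire. Averaging Cauchy's formula over radii in $(R,2R)$, with $|p|\le2R|G|$,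
$$|p_k|\le C\,R^{-k-1}\cdot R^{-1}\cdot R\cdot R=C\,R^{-k}\longrightarrow0\qquad(R\to\infty,\ k\ge1).$$
So $G=c_0/\zeta$. Since $G\ge0$ for $s>0$, $c_0\ge0$. If $c_0=0$ then $U$ is constant, hence $0$, which is false. So $c_0>0$ and
$$U_s-iU_z=\pm\sqrt{c_0}\,\zeta^{-1/2}\quad\text{in }\Omega,$$
with a constant sign. The left side is the complex derivative of a holomorphic function with real part $U$, so $U=\pm2\sqrt{c_0}\operatorname{Re}\zeta^{1/2}+\text{const}$, and the constant is $0$ because $U(0,0)=0$. Thus $U=\pm2\sqrt{c_0}\,\rho^{1/2}\cos(\theta/2)$ for $0<\theta<\pi$. Since $\cos\frac{2\pi-\theta}2=-\cos\frac\theta2$, oddness in $z$ extends the formula to $\theta\in(0,2\pi)$.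

**Step 19. The factor.** The purpose is to compute $c_0$ by moving the edge. Use $\varphi=\phi(s,z)\beta(y)$, with $\phi,\beta$ smooth with compact support and $\int\beta=1$, and $e=e_s$. For $R$ large, $u_t\in\mathcal A_R$ for small $|t|$. By the Lemma, $t\mapsto J_R(u_t)$ has a minimum at $t=0$, and by (4) it is differentiable there, so its derivative vanishes. By (15), by (14) with $G=c_0/\zeta$, and since $\int_0^\infty\phi_s(s,0)\,ds=-\phi(0)$,
$$2\pi c_0\,\phi(0)-\phi(0)=0 .$$
Choose $\phi(0)\ne0$: $c_0=\frac1{2\pi}$, and $2\sqrt{c_0}=\sqrt{2/\pi}$. This is alternative (ii). With Step 4, and since $K$ cannot be both $P$ and a half-plane, exactly one of (i), (ii) holds.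

## 10. The half-plane pair against rectifiable competitors

**Step 20. Slicing.** The purpose is to reduce the converse for (ii) to the plane. Planar global minimizers are defined as in Section 2 with discs and $\mathcal H^1$. By Bonnet–David (*Cracktip is a global Mumford–Shah minimizer*, Astérisque 274, 2001), the planar pair
$$u_0=\sqrt{2\rho/\pi}\,\cos(\theta/2),\qquad K_0=\{z=0,\ s\ge0\}\subset\mathbb R^2$$
is a global minimizer in $\mathbb R^2$. The complement of $K_0$ is connected, so the topological condition is vacuous. Changing the sign of $u_0$ and adding a constant preserve minimality, so we may treat the pair (ii) with $u(s,y,z)=u_0(s,z)$.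

Let $(v,L)$ be a competitor for it in a closed ball $B$, with $L\cap B$ $\mathcal H^2$-rectifiable and with finite energy in $B$ (otherwise there is nothing to prove). Denote by a superscript $y$ the slice at height $y$ along the edge. Cover $\mathbb R^3\setminus L$ by countably many product boxes with compact closure in $\mathbb R^3\setminus L$. On each box $v\in W^{1,2}$, so by Fubini for a.e. $y$ the slice of $v$ on it is in $W^{1,2}$, with gradient $(v_s,v_z)$. Hence $v^y\in W^{1,2}_{loc}(\mathbb R^2\setminus L^y)$ for a.e. $y$. Also $L^y$ is closed, $L^y\setminus B^y=K_0\setminus B^y$, and $v^y=u_0$ a.e. off $B^y$ for a.e. $y$. So for a.e. $y$ for which $B^y$ is a nondegenerate disc, $(v^y,L^y)$ is a competitor for $(u_0,K_0)$ in $B^y$.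

By the coarea formula for rectifiable sets (Federer, 3.2.22), applied to the coordinate $y$, whose Jacobian on $L\cap B$ is at most $1$, $\int\mathcal H^1(L^y\cap B^y)\,dy\le\mathcal H^2(L\cap B)$. Therefore
$$\int_{B\setminus L}|\nabla v|^2+\mathcal H^2(L\cap B)\ge\int\Big(\int_{B^y\setminus L^y}|\nabla v^y|^2+\mathcal H^1(L^y\cap B^y)\Big)dy\ge\int\Big(\int_{B^y\setminus K_0}|\nabla u_0|^2+\mathcal H^1(K_0\cap B^y)\Big)dy .$$
Since $u$ does not depend on $y$ and the crack is $K_0\times\mathbb R$ in the obvious coordinates, the last expression is the energy of the pair (ii) in $B$, by Fubini. If $L\subset P$, then $L\cap B$ is a bounded closed subset of a plane, hence rectifiable. This finishes the proof of Theorem 2. $\blacksquare$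

Rectifiability was used only for the coarea inequality. Minimality of (ii) against non-rectifiable $L$ is not claimed, and Theorem 1 does not need it.

## 11. Dropping reducedness

**Step 21. Proof of the Complement.** The purpose is to see where reducedness entered. Let $(u,K)$ satisfy the first two conditions in the definition of a minimizer, with $K\subset P$ and $K\ne P$ (now $K=\emptyset$ is allowed). In the proof of Theorem 1, reducedness was used only to get (11). Put $E'=\overline{\{g\ne0\}}$. By (10), $E'\subset E$, and by the Lemma, whose proof does not use (11), $|E\setminus E'|=0$.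

Steps 8–10 and (17) did not use (11). In Step 11, $I=\{g=0\}$ still has nonempty interior by (10), because $E\ne\mathbb R^2$. If $I=\mathbb R$, then $g\equiv0$ and $E'=\emptyset$. If $I\ne\mathbb R$ is $[a,\infty)$ or $(-\infty,a]$, then $E'$ is a closed half-plane. The case $I=[a,b]$ is excluded as in Section 8. There we used only that $U=0$ on $(a,b)$, that $\{s<a\}\cup\{s>b\}=\{g\ne0\}\subset E$ (so that the test functions near $\mathbb R\setminus[a,b]$ are admissible in (12)), the growth (18), the monotonicity (17), and $I\ne\mathbb R$ for the contradiction.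

So $K=K_0\cup Z$ with $K_0=E'\times\{0\}$ empty or a closed half-plane, and $Z=(E\setminus E')\times\{0\}$ with $\mathcal H^2(Z)=0$. $\blacksquare$
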